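# A commutative Banach algebra whose Apostol algebra is the disc algebra

## 1. Apostol algebras on small examples: regularity as the first guess

Take a commutative Banach algebra and keep only those elements whose multiplication operator has a good spectral decomposition. Do the elements you kept always form a regular algebra, that is, one with enough elements to separate points from closed sets in its character space?

The natural guess is yes. A good spectral decomposition cuts the algebra into pieces along the spectrum, and cutting seems to be exactly what regularity is about. The guess also fits a known theorem, quoted below. Let us fix the terms and test the guess.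

**Definition (decomposable operator).** A bounded linear operator $T$ on a complex Banach space $\mathcal X$ is *decomposable* (in the sense of Foiaş) if for every open cover $\{U,V\}$ of $\mathbb C$ there are closed $T$-invariant subspaces $\mathcal Y,\mathcal Z$ of $\mathcal X$ with
$$\mathcal Y+\mathcal Z=\mathcal X,\qquad \sigma(T|_{\mathcal Y})\subseteq U,\qquad \sigma(T|_{\mathcal Z})\subseteq V .$$
The sum need not be direct, and the spectrum of the operator on $\{0\}$ is empty.

For example, a scalar multiple $cI$ is decomposable. The point $c$ lies in $U$ or in $V$; if $c\in U$ take $\mathcal Y=\mathcal X$, $\mathcal Z=\{0\}$, and otherwise exchange the roles.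

**Definition (Apostol algebra).** For a commutative complex Banach algebra $\mathcal A$ and $a\in\mathcal A$ let $L_ax=ax$. The *Apostol algebra* of $\mathcal A$ is
$$\mathrm{Dec}_{\mathcal A}(\mathcal A)=\{a\in\mathcal A: L_a\text{ is decomposable on }\mathcal A\},$$
regarded as a subalgebra of $\mathcal A$ with the inherited norm and multiplication.

**Definition (regular).** For a commutative normed algebra $\mathcal B$ let $\Delta(\mathcal B)$ be the set of nonzero continuous multiplicative linear functionals ("characters") with the weak-$*$ topology, and $\hat b(\psi)=\psi(b)$. Then $\mathcal B$ is *regular* if for every closed $F\subseteq\Delta(\mathcal B)$ and every $\varphi\in\Delta(\mathcal B)\setminus F$ there is $b\in\mathcal B$ with $\hat b=0$ on $F$ and $\hat b(\varphi)\ne0$.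

For compact Hausdorff $X$ the algebra $C(X)$ is regular: its characters are the evaluations at points of $X$, and Urysohn's lemma does the rest. The disc algebra $A(\mathbb D)$, consisting of the continuous functions on $\overline{\mathbb D}$ that are holomorphic in $\mathbb D$, is not regular: an element vanishing on $\{|z|\le\frac12\}$ is zero, so the evaluation at $1$ cannot be separated from the closed set of evaluations at points of that disc.

The theorem that encourages the guess is due to Colojoară–Foiaş and Frunză: a semisimple commutative Banach algebra $\mathcal A$ is regular if and only if $\mathrm{Dec}_{\mathcal A}(\mathcal A)=\mathcal A$. So when everything is decomposable, the Apostol algebra of a semisimple algebra is regular. The paper "Multiplication operators on Banach modules over spectrally separable algebras" is the source of the general question: is $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ regular for every commutative $\mathcal A$?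

**Test 1: $\mathcal A=C(X)$.** By hand, every $f\in C(X)$ is decomposable. Given $\{U,V\}$, the sets $H_1=f^{-1}(\mathbb C\setminus U)$ and $H_2=f^{-1}(\mathbb C\setminus V)$ are disjoint and compact. Choose disjoint closed neighborhoods $N_1,N_2$ of them, and let $\mathcal Y,\mathcal Z$ be the sets of functions vanishing on $N_1$, respectively on $N_2$. If $g\in C(X)$ is $0$ on $N_1$ and $1$ on $N_2$, then $a=ga+(1-g)a$ shows $\mathcal Y+\mathcal Z=\mathcal A$. If $w\notin U$, then $f-w$ has no zero on the compact set $X\setminus\operatorname{int}N_1$, so by Tietze's theorem there is $G\in C(X)$ equal to $1/(f-w)$ there. Multiplication by $G$ maps $\mathcal Y$ to $\mathcal Y$ and inverts $L_f-w$ on $\mathcal Y$, because elements of $\mathcal Y$ vanish on $N_1$. So $\sigma(L_f|_{\mathcal Y})\subseteq U$, and likewise for $\mathcal Z$. The Apostol algebra is $C(X)$, which is regular.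

Two tools were used: *cut-offs* ($g$) and *division* by $f-w$ away from its zeros. Both will return.

For the next tests we need to know what decomposability forces.

**Lemma 1 (forced vanishing).** Let $X$ be compact Hausdorff, $\mathcal A\subseteq C(X)$ a closed subalgebra containing the constants, $b\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$, and $D,D'$ disjoint closed discs. Let $\mathcal Y,\mathcal Z$ be subspaces as in the definition of decomposability for $L_b$ and the cover $U=\mathbb C\setminus D$, $V=\mathbb C\setminus D'$. Then every element of $\mathcal Y$ vanishes on $b^{-1}(D)$ and every element of $\mathcal Z$ vanishes on $b^{-1}(D')$. In particular there is $y\in\mathcal A$ with $y=0$ on $b^{-1}(D)$ and $y=1$ on $b^{-1}(D')$.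

*Proof.* Let $a\in\mathcal Y$ and $b(x)\in D$. Then $b(x)\notin\sigma(L_b|_{\mathcal Y})$, so $a=(b-b(x))a'$ for some $a'\in\mathcal Y$, and evaluating at $x$ gives $a(x)=0$. The argument for $\mathcal Z$ is the same. Now write $1=y+z$ with $y\in\mathcal Y$, $z\in\mathcal Z$: this $y$ is $0$ on $b^{-1}(D)$ and equals $1-z=1$ on $b^{-1}(D')$. $\square$

**Test 2: $\mathcal A=A(\mathbb D)$.** Suppose $b$ is nonconstant and decomposable. Choose $p,q\in\mathbb D$ with $b(p)\ne b(q)$ and disjoint closed discs $D,D'$ of positive radius centered at $b(p),b(q)$. By Lemma 1 the elements of $\mathcal Y$ vanish on a nonempty open set near $p$, so $\mathcal Y=\{0\}$; likewise $\mathcal Z=\{0\}$. This contradicts $\mathcal Y+\mathcal Z=\mathcal A$. Constants are decomposable, so the Apostol algebra is $\mathbb C1$, which is regular.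

**Test 3: a mixture.** Let $\mathcal A=\{f\in C([0,1]\times\overline{\mathbb D}): f(t,\cdot)\in A(\mathbb D)\text{ for all }t\}$. If $b$ is decomposable and $b(t_0,v)\ne b(t_0,v')$, then Lemma 1 makes every element of $\mathcal Y$ vanish near $v$ in the disc $\{t_0\}\times\overline{\mathbb D}$, hence on that whole disc, and the same holds for $\mathcal Z$ near $v'$. So $1\notin\mathcal Y+\mathcal Z$, a contradiction. Thus $b$ depends on $t$ alone. Conversely, the argument of Test 1 with $X=[0,1]$ shows that each continuous function of $t$ is decomposable: the functions $g$ and $G$ now depend on $t$ only, and they lie in $\mathcal A$. So the Apostol algebra is $C([0,1])$, regular again.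

The guess has survived three tests. Test 3 deserves a second look: a variable $v$ in which everything is analytic makes an element non-decomposable as soon as the element depends on it.

## 2. Cut-offs exist in $\mathcal A$ but need not be decomposable

Let us try to prove the guess for a closed unital subalgebra $\mathcal A\subseteq C(X)$. Let $b\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$ take different values at $x$ and $x'$. Lemma 1, with small disjoint discs around $b(x)$ and $b(x')$, gives $y$ that is $0$ on a neighborhood of $x$ and $1$ on a neighborhood of $x'$. This is just the separating element that regularity asks for, with one defect: Lemma 1 gives $y\in\mathcal A$, and regularity of the Apostol algebra needs $y\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$. Nothing says that $L_y$ is decomposable. If $\mathrm{Dec}_{\mathcal A}(\mathcal A)=\mathcal A$, the defect disappears. Otherwise the attempt stops here.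

So a counterexample has a clear specification. We want $\mathcal A$ to contain enough cut-offs to make the coordinate function $z$ on $\overline{\mathbb D}$ decomposable, while those cut-offs, and everything that can be built out of them, produce no decomposable elements beyond $A(\mathbb D)$. This can be achieved. For compact $K\subset\mathbb C$ let $R(K)\subseteq C(K)$ be the uniform closure of the rational functions with poles off $K$. Then $R(\overline{\mathbb D})=A(\mathbb D)$: uniform limits of such rational functions are holomorphic in $\mathbb D$, and conversely $f\in A(\mathbb D)$ is the uniform limit of $z\mapsto f(rz)$ as $r\uparrow1$, each of which is a uniform limit of its Taylor polynomials on $\overline{\mathbb D}$.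

**Theorem A.** There is a separable unital uniform algebra $\mathcal A$ with $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ isometrically isomorphic to $A(\mathbb D)$. Hence $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ is not regular. Moreover, the only subalgebras of $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ that are regular in the inherited norm are $\{0\}$ and $\mathbb C1$.

**Theorem B.** For every nonempty compact $K\subset\mathbb C$ there is a separable unital uniform algebra $\mathcal A=\mathcal A_K$ with $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ isometrically isomorphic to $R(K)$. So $\mathrm{Dec}_{\mathcal A}(\mathcal A)$ is regular if and only if $R(K)$ is, and it is not regular whenever $\operatorname{int}K\ne\emptyset$. All characters of $\mathcal A_K$ are point evaluations on the space $Q=K\times\overline{\mathbb D}^{\,\mathbb N}$ constructed in Section 4.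

So the answer to the question is no.

## 3. One cut-off with a fibre variable of large amplitude

Write $\bar\partial=\frac12(\partial_x+i\partial_y)$, let $dA$ be area measure, and let $D(c,r)$ be the open disc.

*Cut-offs in $z$ alone fail.* Suppose we adjoin to $R(K)$ ordinary real cut-offs $s(z)$ that are $0$ on a small disc and $1$ outside a slightly larger one, for all small discs. These real functions separate the points of $K$, so by Stone–Weierstrass the closed algebra they generate with the constants is already $C(K)$. By Test 1 its Apostol algebra is $C(K)$, and we are back at a regular algebra.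

*A fibre variable.* Test 3 suggests a remedy: let the cut-off depend on an extra variable $v\in\overline{\mathbb D}$ in which the algebra is analytic. Take
$$g(z,v)=s(z)+h(z)v,$$
where $h$ lives on a ring containing the transition zone of $s$. Near the center of the disc we still have $g=0$, and far away $g=1$, so $g$ still cuts off. But $g$ itself depends on $v$ and will not be decomposable.

*Why the amplitude should be large.* There remains the danger that some combination of $g$'s is independent of $v$, or nearly so, and is not in $R(K)$. Try the simplest combination: $P=\phi(z)+\psi(z)g(z,v)$ with $\phi,\psi$ rational with poles off $K$, and $h=R$ wherever $\bar\partial s\ne0$. Suppose $|P(z,v)-b_0(z)|\le\varepsilon$ for all $z\in K$, $|v|\le1$. For fixed $z$ the left side is the modulus of a polynomial in $v$ whose linear coefficient is $\psi(z)h(z)$, so Cauchy's estimate gives $|\psi(z)|h(z)\le\varepsilon$. Now set $v=0$: the function $F=\phi+\psi s$ satisfies $|F-b_0|\le\varepsilon$ on $K$ and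
$$|\bar\partial F|=|\psi|\,|\bar\partial s|\le\varepsilon\,\frac{|\bar\partial s|}{R}\quad\text{on }K .$$
If $R\ge\sup|\bar\partial s|$, then $b_0$ is within $\varepsilon$ of a function with $|\bar\partial F|\le\varepsilon$. As $\varepsilon\to0$, this should force $b_0$ to be holomorphic. So whatever is independent of $v$ can use the cut-offs only negligibly. The full proof is this computation for arbitrary polynomials in infinitely many cut-offs, with amplitudes growing fast enough for the errors to sum.

## 4. The algebra $\mathcal A_K$

Fix a nonempty compact $K\subset\mathbb C$. Enumerate $(\mathbb Q+i\mathbb Q)\times\mathbb Q_{>0}$ as $(c_n,\rho_n)_{n\ge1}$. Fix $\theta\in C^\infty(\mathbb R)$ with $0\le\theta\le1$, $\theta=0$ on $(-\infty,2]$, $\theta=1$ on $[3,\infty)$, and $\kappa\in C(\mathbb R)$ with $0\le\kappa\le1$, $\kappa=1$ on $[2,3]$, $\kappa=0$ off $(1,4)$. Put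
$$s_n(z)=\theta\!\left(\frac{|z-c_n|}{\rho_n}\right),\qquad R_n=2^n\Big(1+\sup_{\mathbb C}|\bar\partial s_n|\Big),\qquad h_n(z)=R_n\,\kappa\!\left(\frac{|z-c_n|}{\rho_n}\right).$$
Since $s_n$ is constant near $c_n$, it is in $C^\infty(\mathbb C)$. Its derivative $\bar\partial s_n$ vanishes off the ring $2\rho_n\le|z-c_n|\le3\rho_n$, so $R_n<\infty$.

Let $Q=K\times\overline{\mathbb D}^{\,\mathbb N}$, a compact metrizable space with points $(z,v)$, and let $\zeta(z,v)=z$. We say a property holds "over $S\subseteq\mathbb C$" if it holds at all $(z,v)\in Q$ with $z\in S$. Define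
$$g_n(z,v)=s_n(z)+h_n(z)\,v_n. \tag{1}$$
Then
$$g_n=0\ \text{ over }\{|z-c_n|\le\rho_n\},\qquad g_n=1\ \text{ over }\{|z-c_n|\ge4\rho_n\}. \tag{2}$$
For instance, with $c_n=0$ and $\rho_n=\frac1{10}$, as $|z|$ increases: $g_n=0$ up to $0.1$; between $0.1$ and $0.2$ we have $s_n=0$ and the fibre term $h_nv_n$ is switched on; between $0.2$ and $0.3$ the fibre term has full amplitude $R_n$ while $s_n$ climbs from $0$ to $1$; between $0.3$ and $0.4$ we have $s_n=1$ and the fibre term is switched off; from $0.4$ on, $g_n=1$.

Test 1 needed division as well as cut-offs. The function $1/(z-\mu)$ is not available for $\mu\in K$, but a cut-off version of it can be adjoined. For $|\mu-c_n|<\rho_n$ let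
$$u_{n,\mu}=\frac{g_n}{\zeta-\mu},\quad\text{understood as }0\text{ over }\{|z-c_n|\le\rho_n\}. \tag{3}$$
On the closed set over $\{|z-c_n|\ge\rho_n\}$ the denominator has no zero, and on the overlap $|z-c_n|=\rho_n$ both prescriptions give $0$ by (2). So $u_{n,\mu}\in C(Q)$ and $(\zeta-\mu)u_{n,\mu}=g_n$.

Let $\mathcal A_0$ be the unital algebra generated by $\zeta$, all $(\zeta-\lambda)^{-1}$ with $\lambda\in\mathbb C\setminus K$, all $g_n$, and all $u_{n,\mu}$ with $|\mu-c_n|<\rho_n$. Let $\mathcal A=\mathcal A_K$ be its closure in $C(Q)$.

The algebra $\mathcal A$ is commutative and unital. It is separable, as a subspace of the separable metric space $C(Q)$, and it is semisimple, because an element killed by all point evaluations is $0$. It need not separate the points of $Q$: where $h_n(z)=0$, the coordinate $v_n$ is not seen over $z$. If one's definition of a uniform algebra demands separation of points, replace $Q$ by its image under the map sending a point to its evaluation functional on $\mathcal A$. This image is compact and Hausdorff, $\mathcal A$ is a closed, unital, point-separating algebra of continuous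 functions on it, and the norm is unchanged. We keep working on $Q$.

For $f\in R(K)$ we have $f\circ\zeta\in\mathcal A$, by partial fractions and a uniform limit, and $\|f\circ\zeta\|=\|f\|_K$, where $\|\cdot\|_K$ is the sup norm on $K$.

*Small amplitudes would not do.* Suppose $R_n$ were replaced by positive numbers tending to $0$. Given $c\in\mathbb C$ and $\rho>0$, choose $n_1<n_2<\cdots$ with $(c_{n_k},\rho_{n_k})\to(c,\rho)$. Then $g_{n_k}\to\theta(|\zeta-c|/\rho)$ uniformly on $Q$, so $\mathcal A$ would contain all these real functions of $\zeta$. They separate the points of $K$, so by Stone–Weierstrass $\mathcal A$ would contain $f\circ\zeta$ for every $f\in C(K)$. All of these would be decomposable by the argument of Test 1, with $g$ and $G$ functions of $\zeta$. So the Apostol algebra would contain a copy of $C(K)$, and the conclusion $R(K)$ would be lost whenever $R(K)\ne C(K)$.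

The two tools can now be stated for $\mathcal A$. For $H\subset\mathbb C$ put $H^\delta=\{z:\operatorname{dist}(z,H)<\delta\}$, with $\emptyset^\delta=\emptyset$.

**Lemma 2 (separation).** Let $H_1,H_2\subset\mathbb C$ be disjoint compact sets. Then there are $g\in\mathcal A$ and $\delta>0$ with $g=0$ over $H_1^\delta$ and $g=1$ over $H_2^\delta$.

*Proof.* If $H_1=\emptyset$, take $g=1$. Otherwise let $d=\operatorname{dist}(H_1,H_2)>0$, or $d=1$ if $H_2=\emptyset$. For $p\in H_1$ choose $n$ with $\rho_n<d/10$ and $|p-c_n|<\rho_n$. By (2), $g_n=0$ over $D(c_n,\rho_n)\ni p$. For $q\in H_2$ we have $|q-c_n|\ge d-\rho_n>9\rho_n$, so every $z$ with $|z-q|<5\rho_n$ satisfies $|z-c_n|>4\rho_n$; thus $g_n=1$ over $H_2^{5\rho_n}$. Cover $H_1$ by finitely many such discs $D(c_n,\rho_n)$ and let $g$ be the product of the corresponding $g_n$. Then $g=0$ over the union of these discs, an open set containing the compact set $H_1$ and hence some $H_1^\delta$. Also $g=1$ over $H_2^\delta$ as soon as $\delta\le5\rho_n$ for the finitely many $n$ used. $\square$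

**Lemma 3 (division).** Let $a\in\mathcal A$ vanish over $D(\mu,\eta)$ with $\eta>0$. Then there is $a'\in\mathcal A$ with $(\zeta-\mu)a'=a$ and $a'(x)=0$ whenever $a(x)=0$.

*Proof.* Choose $n$ with $|\mu-c_n|<\rho_n$ and $5\rho_n<\eta$. If $a(z,v)\ne0$, then $|z-\mu|\ge\eta>5\rho_n$, so $|z-c_n|>4\rho_n$ and $g_n(z,v)=1$. Hence $a=g_na=(\zeta-\mu)u_{n,\mu}a$, and $a'=u_{n,\mu}a$ works. $\square$

## 5. Every $f\circ\zeta$ with $f\in R(K)$ is decomposable

**Proposition 4.** If $f\in R(K)$, then $f\circ\zeta\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$.

*Proof.* Let $\{U,V\}$ be an open cover of $\mathbb C$.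

**Step 1: the two subspaces.** The purpose is to copy Test 1. Put $H_1=f^{-1}(\mathbb C\setminus U)$ and $H_2=f^{-1}(\mathbb C\setminus V)$. These are compact subsets of $K$, disjoint because $U\cup V=\mathbb C$. Take $g,\delta$ from Lemma 2 and set
$$\mathcal Y=\{a\in\mathcal A:a=0\text{ over }H_1^\delta\},\qquad\mathcal Z=\{a\in\mathcal A:a=0\text{ over }H_2^\delta\}.$$
These are closed ideals, so they are invariant under all multiplications. For $a\in\mathcal A$ we have $ga\in\mathcal Y$ and $(1-g)a\in\mathcal Z$, so $\mathcal Y+\mathcal Z=\mathcal A$.

**Step 2: the spectrum of the coordinate.** The purpose is to show that $T=L_\zeta|_{\mathcal Y}$ satisfies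
$$\sigma(T)\subseteq K\setminus H_1. \tag{4}$$
If $\mu\notin K$, then multiplication by $(\zeta-\mu)^{-1}\in\mathcal A$ maps the ideal $\mathcal Y$ to itself and inverts $T-\mu$. If $\mu\in H_1$, each $a\in\mathcal Y$ vanishes over $D(\mu,\delta)$. Lemma 3 gives $a'$ with $(\zeta-\mu)a'=a$ which vanishes wherever $a$ does, so $a'\in\mathcal Y$ and $T-\mu$ is onto. If $y\in\mathcal Y$ and $(\zeta-\mu)y=0$, then $y=0$ wherever $z\ne\mu$, and also where $z=\mu$, because $\mu\in H_1$. So $T-\mu$ is injective, and by the open mapping theorem it is invertible.

**Step 3: from $\zeta$ to $f\circ\zeta$.** The purpose is to transfer (4) to $S=L_{f\circ\zeta}|_{\mathcal Y}$. If $\mathcal Y=\{0\}$ the spectrum is empty, so let $\mathcal Y\ne\{0\}$. By Zorn's lemma there is a maximal commutative subalgebra $\mathcal M$ of $L(\mathcal Y)$, the bounded operators on $\mathcal Y$, containing $T$. An operator commuting with all of $\mathcal M$ lies in $\mathcal M$ by maximality. Hence $\mathcal M$ is closed, contains the identity, and contains the inverse of each of its elements that is invertible in $L(\mathcal Y)$. So spectra in $\mathcal M$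 and in $L(\mathcal Y)$ agree, and by Gelfand theory $\sigma(S')=\{\varphi(S'):\varphi\in\Delta(\mathcal M)\}$ for $S'\in\mathcal M$.

Let $r_k=p_k/q_k$ be rational functions with poles off $K$ and $r_k\to f$ uniformly on $K$, in lowest terms, so that $q_k$ has no zeros on $K$. The operator $q_k(T)\in\mathcal M$ is inverted by multiplication by $(1/q_k)\circ\zeta$ on $\mathcal Y$, so
$$r_k(T):=p_k(T)q_k(T)^{-1}=L_{r_k\circ\zeta}|_{\mathcal Y}\in\mathcal M .$$
Since $\|r_k(T)-S\|\le\|r_k-f\|_K\to0$, also $S\in\mathcal M$. For $\varphi\in\Delta(\mathcal M)$ we have $\varphi(T)\in\sigma(T)\subseteq K$, hence $\varphi(r_k(T))=r_k(\varphi(T))$ and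
$$\varphi(S)=\lim_k r_k(\varphi(T))=f(\varphi(T)).$$
Therefore $\sigma(S)\subseteq f(\sigma(T))\subseteq f(K\setminus H_1)\subseteq U$, the last inclusion by the definition of $H_1$. The same argument with $H_2$ in place of $H_1$ gives $\sigma(L_{f\circ\zeta}|_{\mathcal Z})\subseteq V$. $\square$

## 6. Decomposable elements are constant on fibres

**Lemma 5 (fibre identity principle).** Let $a\in\mathcal A$ and $z_0\in K$, and suppose $a(z_0,\cdot)$ vanishes on a neighborhood of a point $v^0\in\overline{\mathbb D}^{\,\mathbb N}$. Then $a(z_0,\cdot)\equiv0$.

*Proof.* On the fibre over $z_0$, the functions $\zeta$ and $(\zeta-\lambda)^{-1}$ are constants, $g_n$ is the affine function $s_n(z_0)+h_n(z_0)v_n$, and $u_{n,\mu}$ is a scalar multiple of $g_n$ (if $z_0=\mu$, both are $0$). So elements of $\mathcal A_0$ restrict to polynomials in finitely many $v_j$, and $a(z_0,\cdot)$ is a uniform limit of such polynomials. By the definition of the product topology it vanishes on a set $\{v:|v_j-v_j^0|<r,\ j\le m\}$. Fix $(v_j)_{j>m}$ arbitrarily. The resulting function of $(v_1,\dots,v_m)\in\overline{\mathbb D}^{\,m}$ is continuous,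 is holomorphic in $\mathbb D^m$, and vanishes on a nonempty open subset of $\mathbb D^m$ (every neighborhood of a point of $\overline{\mathbb D}$ meets $\mathbb D$). By the identity theorem it is $0$ on $\mathbb D^m$, and by continuity on $\overline{\mathbb D}^{\,m}$. The remaining coordinates were arbitrary. $\square$

**Proposition 6.** If $b\in\mathrm{Dec}_{\mathcal A}(\mathcal A)$, then $b=b_0\circ\zeta$ for some $b_0\in C(K)$.

*Proof.* The argument is that of Test 3. Suppose $\alpha=b(z_0,v)\ne b(z_0,v')=\beta$. Take disjoint closed discs $D_\alpha,D_\beta$ of positive radius centered at $\alpha,\beta$, and let $\mathcal Y,\mathcal Z$ be subspaces for $U=\mathbb C\setminus D_\alpha$, $V=\mathbb C\setminus D_\beta$. By Lemma 1 every $a\in\mathcal Y$ vanishes on $\{b\in\operatorname{int}D_\alpha\}$, a neighborhood of $(z_0,v)$, so by Lemma 5 it vanishes on $\{z_0\}\times\overline{\mathbb D}^{\,\mathbb N}$. In the same way, using $(z_0,v')$, every element of $\mathcal Z$ vanishes on this fibre. Then so does $1\in\mathcal Y+\mathcal Z$, a contradiction. So $b(z,v)$ does not depend on $v$, and $b_0(z)=b(z,0)$ is continuous.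 $\square$

In particular $g_n$ is not decomposable whenever $h_n(z)>0$ for some $z\in K$.

## 7. Cauchy's estimate in the fibre bounds $\bar\partial$

What remains is to decide which functions of $\zeta$ alone lie in $\mathcal A$. This is where the amplitudes $R_n$ are used.

**Lemma 7.** Let $b_0\in C(K)$ with $b_0\circ\zeta\in\mathcal A$. For every $\varepsilon>0$ there is a $C^\infty$ function $F$ on a neighborhood of $K$ with $|F-b_0|\le\varepsilon$ and $|\bar\partial F|\le\varepsilon$ on $K$.

*Proof.* **Step 1: choose $F$.** The purpose is to approximate by the generators and set $v=0$. Choose $P\in\mathcal A_0$ with $\|P-b_0\circ\zeta\|\le\varepsilon$. Then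
$$P=\Phi\big(\zeta,\ ((\zeta-\lambda_j)^{-1})_j,\ (g_n)_{n\in S},\ (u_{n,\mu_{n,i}})_{n\in S,\,i}\big),$$
where $\Phi$ is a polynomial, $S\subset\mathbb N$ is finite, there are finitely many $j$ and $i$, $\lambda_j\notin K$, and $|\mu_{n,i}-c_n|<\rho_n$. Put $F(z)=P(z,0)$; that is, replace $g_n$ by $s_n$ and $u_{n,\mu}$ by $s_n/(z-\mu)$. The function $s_n/(z-\mu_{n,i})$, taken to be $0$ on $\{|z-c_n|\le2\rho_n\}$ where $s_n=0$, is $C^\infty$ on $\mathbb C$: it is identically $0$ on the open disc $D(c_n,2\rho_n)\ni\mu_{n,i}$, and it is a smooth quotient away from $\mu_{n,i}$. So the formula defines $F$ as a $C^\infty$ function on the open set $\mathbb C\setminus\{\lambda_j\}_j$, which contains $K$. Clearly $|F-b_0|\le\varepsilon$ on $K$.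

**Step 2: compute $\bar\partial F$.** The purpose is to see that only cut-offs in their transition ring contribute. Let $z\in K$. The functions $z$ and $(z-\lambda_j)^{-1}$ are killed by $\bar\partial$. If $\bar\partial s_n(z)=0$, then $\bar\partial$ of each $s_n/(\cdot-\mu_{n,i})$ also vanishes at $z$: if $z\ne\mu_{n,i}$ it equals $\bar\partial s_n(z)/(z-\mu_{n,i})$, and near $z=\mu_{n,i}$ the function is $0$. Let $N_z=\{n\in S:\bar\partial s_n(z)\ne0\}$. For $n\in N_z$ we have $2\rho_n\le|z-c_n|\le3\rho_n$, so
$$h_n(z)=R_n\quad\text{and}\quad z\ne\mu_{n,i}. \tag{5}$$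
Since $\Phi$ is a polynomial, hence holomorphic in its arguments, the chain rule gives
$$\bar\partial F(z)=\sum_{n\in N_z}D_n(z)\,\bar\partial s_n(z),\qquad D_n=\Phi_{g_n}+\sum_i\frac{\Phi_{u_{n,\mu_{n,i}}}}{z-\mu_{n,i}}, \tag{6}$$
with the partial derivatives of $\Phi$ taken at the arguments belonging to the point $(z,0)$.

**Step 3: bound $D_n$.** The purpose is to recognize $D_n$ as a derivative along the fibre. Let $n\in N_z$, let $e_n$ be the $n$-th unit vector, and put $p(t)=P(z,te_n)$ for $|t|\le1$. Along this disc only $g_n=s_n(z)+h_n(z)t$ and $u_{n,\mu_{n,i}}=(s_n(z)+h_n(z)t)/(z-\mu_{n,i})$ vary. So $p$ is a polynomial and, by (5),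
$$p'(0)=h_n(z)D_n(z)=R_nD_n(z).$$
Since $|p(t)-b_0(z)|\le\varepsilon$ for $|t|\le1$, and $b_0(z)$ does not depend on $t$, Cauchy's estimate gives $|p'(0)|\le\varepsilon$. Hence $|D_n(z)|\le\varepsilon/R_n$, and (6) yields
$$|\bar\partial F(z)|\le\sum_{n\in N_z}\frac{\varepsilon\,|\bar\partial s_n(z)|}{R_n}\le\varepsilon\sum_{n\ge1}2^{-n}=\varepsilon .\qquad\square$$

**Proposition 8.** If $b_0\in C(K)$ and $b_0\circ\zeta\in\mathcal A$, then $b_0\in R(K)$.

*Proof.* Let $F_k$ be the function from Lemma 7 with $\varepsilon=1/k$.

**The case $K=\overline{\mathbb D}$.** This case suffices for Theorem A and needs only Morera's theorem. For a closed triangle $\tau\subset\mathbb D$, Green's formula gives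
$$\left|\oint_{\partial\tau}F_k\,dz\right|=\left|2i\iint_\tau\bar\partial F_k\,dA\right|\le\frac{2\operatorname{area}(\tau)}{k}\to0 .$$
Since $F_k\to b_0$ uniformly on $\overline{\mathbb D}$, we get $\oint_{\partial\tau}b_0\,dz=0$. By Morera's theorem $b_0$ is holomorphic in $\mathbb D$, so $b_0\in A(\mathbb D)=R(\overline{\mathbb D})$.

**General $K$.** The purpose here is to replace Morera by duality, since $K$ may have no interior. Let $\nu$ be a complex Borel measure on $K$ annihilating $R(K)$. Multiply $F_k$ by a smooth cut-off equal to $1$ near $K$, so that $F_k\in C_c^\infty(\mathbb C)$; values and derivatives on $K$ are unchanged. The Cauchy–Pompeiu formula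
$$F_k(z)=-\frac1\pi\int\frac{\bar\partial F_k(w)}{w-z}\,dA(w)$$
and Fubini's theorem (the double integral converges absolutely, because $1/|w-z|$ is integrable in $w$ over bounded sets, uniformly in $z\in K$) give
$$\int F_k\,d\nu=-\frac1\pi\int\bar\partial F_k(w)\left(\int\frac{d\nu(z)}{w-z}\right)dA(w).$$
For $w\notin K$ the function $(w-\cdot)^{-1}$ is in $R(K)$, so the inner integral vanishes. Only $w\in K$ contributes, where $|\bar\partial F_k|\le1/k$:
$$\left|\int F_k\,d\nu\right|\le\frac1{\pi k}\,\|\nu\|\,\sup_{z\in K}\int_K\frac{dA(w)}{|w-z|}\le\frac{2\operatorname{diam}(K)\,\|\nu\|}{k}\to0 .$$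
For the last bound, $K$ lies in the closed disc of radius $\operatorname{diam}(K)$ about $z$, over which the integral is $2\pi\operatorname{diam}(K)$. Since $F_k\to b_0$ uniformly on $K$, $\int b_0\,d\nu=0$ for every such $\nu$. By the Hahn–Banach and Riesz theorems, $b_0\in R(K)$. $\square$

Propositions 4, 6 and 8 together say
$$\mathrm{Dec}_{\mathcal A}(\mathcal A)=\{f\circ\zeta: f\in R(K)\}\cong R(K)\quad\text{isometrically.} \tag{7}$$

## 8. Non-regularity and the subalgebras of $A(\mathbb D)$: proof of Theorem A

Take $K=\overline{\mathbb D}$ and identify $\mathcal B=\mathrm{Dec}_{\mathcal A}(\mathcal A)$ with $A(\mathbb D)$ by (7). For $z\in\overline{\mathbb D}$ let $e_z\in\Delta(\mathcal B)$ be evaluation at $z$; the map $z\mapsto e_z$ is weak-$*$ continuous.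

**Step 1: $\mathcal B$ is not regular.** The set $F=\{e_z:|z|\le\frac12\}$ is compact, hence closed in the Hausdorff space $\Delta(\mathcal B)$. Since the coordinate function lies in $\mathcal B$, we have $e_1\notin F$. If $b\in\mathcal B$ and $\hat b=0$ on $F$, then $b=0$ on $\{|z|\le\frac12\}$, so $b=0$ and $\hat b(e_1)=0$. Thus the Apostol algebra of a commutative Banach algebra need not be regular, even for unital uniform algebras.

**Step 2: subalgebras.** The purpose is to show that a subalgebra $\mathcal C\subseteq\mathcal B$, closed or not, containing a nonconstant $b$ is not regular. The point requiring care is that evaluations restricted to $\mathcal C$ might be zero or might coincide. The set $b(\mathbb D)$ is open and nonempty by the open mapping theorem for holomorphic functions ($b$ is not constant on $\mathbb D$, by continuity), so there are $p,q\in\mathbb D$ with $b(p)\ne b(q)$ and both values nonzero. Choose a closed disc $D_0\subset\mathbb D$ of positive radius centered at $p$ on which $b\ne0$ and $|b-b(p)|<|b(q)-b(p)|$. For $z\in D_0$ the functional $e_z|_{\mathcal C}$ is nonzero, since $b(z)\ne0$.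 It is continuous and depends continuously on $z$. So $F=\{e_z|_{\mathcal C}:z\in D_0\}$ is a compact, hence closed, subset of $\Delta(\mathcal C)$. Also $e_q|_{\mathcal C}\in\Delta(\mathcal C)$ because $b(q)\ne0$, and $e_q|_{\mathcal C}\notin F$ because $b(z)\ne b(q)$ for $z\in D_0$. Any $c\in\mathcal C$ with $\hat c=0$ on $F$ vanishes on $D_0$, so $c=0$ and $\hat c(e_q|_{\mathcal C})=0$. Hence $\mathcal C$ is not regular.

The only subalgebras consisting of constants are $\{0\}$ and $\mathbb C1$. The first has no characters and is regular vacuously. The second has a single character, and the element $1$ separates it from $\emptyset$. This proves Theorem A. $\blacksquare$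

## 9. Interior points of $K$ and the characters of $\mathcal A_K$: proof of Theorem B

By (7), $\mathcal A_K$ has Apostol algebra $R(K)$ up to isometric isomorphism. Such an isomorphism carries characters to characters homeomorphically, so the Apostol algebra is regular if and only if $R(K)$ is. Two assertions remain.

**Step 1: if $\operatorname{int}K\ne\emptyset$, then $R(K)$ is not regular.** Let $W$ be a component of $\operatorname{int}K$, $D_0\subset W$ a closed disc of positive radius, and $q\in W\setminus D_0$ (nonempty, since a nonempty open set in the plane is not compact). The set $\{e_z:z\in D_0\}$ is compact, hence closed in $\Delta(R(K))$, and it does not contain $e_q$, because the coordinate function is in $R(K)$. Each $f\in R(K)$ is holomorphic on the connected open set $W$, as a uniform limit of holomorphic functions. So if $f$ vanishes on $D_0$, then $f(q)=0$.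

**Step 2: a character of $\mathcal A$ lives on one fibre.** Let $\psi\in\Delta(\mathcal A)$ and $\lambda=\psi(\zeta)$. Then $\lambda\in K$, since otherwise $\zeta-\lambda$ would be invertible in $\mathcal A$ and in the kernel of $\psi$. If $c\in\mathcal A$ vanishes over a neighborhood of $\lambda$, Lemma 3 gives $c=(\zeta-\lambda)c'$, so $\psi(c)=0$. The aim is the estimate
$$|\psi(a)|\le\sup_v|a(\lambda,v)|\qquad(a\in\mathcal A). \tag{8}$$
Let $\eta>0$. Lemma 2 with $H_1=K\setminus D(\lambda,\eta)$ and $H_2=\{\lambda\}$ gives $g\in\mathcal A$ that is $1$ over a neighborhood of $\lambda$ and $0$ over $K\setminus D(\lambda,\eta)$. Since $1-g$ vanishes over a neighborhood of $\lambda$, we have $\psi(g)=1$. Characters of a Banach algebra have norm at most $1$, so for $k\ge1$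
$$|\psi(a)|^k=|\psi(ga^k)|\le\|ga^k\|\le\|g\|\sup_{|z-\lambda|<\eta}|a|^k ,$$
the supremum being over points $(z,v)\in Q$ with $|z-\lambda|<\eta$. Taking $k$-th roots and letting $k\to\infty$ gives $|\psi(a)|\le\sup_{|z-\lambda|\le\eta}|a|$. Letting $\eta\to0$ and using compactness of $Q$ gives (8).

**Step 3: the fibre point.** The purpose is to find $v^0$ such that $\psi$ is evaluation at $(\lambda,v^0)$. By (8), $\psi(a)$ depends only on $a(\lambda,\cdot)$, and $\psi$ induces a character $\psi_\lambda$ of the uniform closure $\mathcal F$ of $\{a(\lambda,\cdot):a\in\mathcal A\}$. As in the proof of Lemma 5, the generators of $\mathcal A$ restrict on this fibre to constants, to $g_n(\lambda,\cdot)=s_n(\lambda)+h_n(\lambda)v_n$, and to scalar multiples of these. So $\mathcal F$ is the closed unital algebra generated by those coordinates $v_n$ with $h_n(\lambda)>0$. Put $v_n^0=\psi_\lambda(v_n)$ for those $n$, so that $|v^0_n|\le1$, and $v_n^0=0$ for the other $n$. Then $(\lambda,v^0)\in Q$ and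
$$\psi(\zeta)=\lambda,\qquad\psi\big((\zeta-\lambda')^{-1}\big)=(\lambda-\lambda')^{-1}\ \ (\lambda'\notin K),\qquad\psi(g_n)=s_n(\lambda)+h_n(\lambda)v_n^0=g_n(\lambda,v^0).$$
Moreover $u_{n,\mu}(\lambda,\cdot)$ is $(\lambda-\mu)^{-1}g_n(\lambda,\cdot)$ if $\mu\ne\lambda$, and $0$ if $\mu=\lambda$, so in both cases $\psi(u_{n,\mu})=u_{n,\mu}(\lambda,v^0)$. Thus $\psi$ and evaluation at $(\lambda,v^0)$ agree on the generators, hence on $\mathcal A_0$, and by continuity on $\mathcal A$. This proves Theorem B. $\blacksquare$
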